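# Compact spaces whose pseudocharacter does not reflect $\omega_1$

## Independence of reflection, and the theorems behind it

Let $\phi$ be a cardinal function, $\kappa$ an infinite cardinal and $\mathcal C$ a class of topological spaces. We say that $\phi$ *reflects $\kappa$ for $\mathcal C$* if every $X\in\mathcal C$ with $\phi(X)\ge\kappa$ has a subspace $Y\subseteq X$ with $|Y|\le\kappa$ and $\phi(Y)\ge\kappa$. The letter $\psi$ denotes pseudocharacter, defined precisely in the next section. The question, posed in "Reflecting Character And Pseudocharacter" (http://cmuc.karlin.mff.cuni.cz/pdf/cmuc1503/junlevi.pdf), is whether ZFC proves that $\psi$ reflects all infinite cardinals for the class of compact Hausdorff spaces.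

**Main theorem.** If ZFC is consistent, then ZFC neither proves nor refutes the statement "$\psi$ reflects all infinite cardinals for the class of compact Hausdorff spaces". So the answer to the question is no, and the failure can already occur at $\kappa=\omega_1$.

It follows from two theorems.

**Theorem 1.** Under GCH, $\psi$ reflects every infinite cardinal for compact Hausdorff spaces.

**Theorem 2.** If $\square_{\omega_1}$ holds, there is a ccc poset $P$ of size $\aleph_2$ forcing: there is a compact Hausdorff space $X$ with a point $0$ such that $\psi(0,X)=\aleph_2$, every $y\ne 0$ is a $G_\delta$-point, and $\psi(Y)=\aleph_0$ for every $Y\subseteq X$ with $|Y|\le\aleph_1$. So in $V^P$, $\psi$ does not reflect $\omega_1$ for compact Hausdorff spaces.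

To get the main theorem from these, recall that $L$ satisfies GCH and $\square_{\omega_1}$ (Jensen, *The fine structure of the constructible hierarchy*, 1972). Theorem 1 applied in $L$ shows that reflection is consistent relative to ZFC; Theorem 2 applied over $L$ shows that its failure is.

A third theorem, in ZFC, is not needed for the answer. It limits what a counterexample can look like.

**Theorem 3.** Let $X$ be compact Hausdorff, $\psi(X)\ge\kappa^+$, and $\psi(Y)\le\kappa$ for all $Y\in[X]^{\le\kappa^+}$. Then

1. no point of $X$ has character exactly $\kappa^+$, so $\psi(X)\ge\kappa^{++}$;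
2. for some $D\in[X]^{\le\kappa}$, the closure $\overline D$ has the same properties;
3. $2^\kappa\ge\kappa^{++}$.

By (1) with $\kappa=\omega$, the value $\psi(0,X)=\aleph_2$ in Theorem 2 is the least possible.

In words, Theorem 2 gives a compact space with a point that needs $\aleph_2$ open sets to be isolated, while any $\aleph_1$ points of the space, taken as a space of their own, see only $G_\delta$-points.

## Pseudocharacter, character, and the cases decided by hand

All spaces are nonempty.

**Definition.** Let $X$ be $T_1$ and $x\in X$. The *pseudocharacter* $\psi(x,X)$ is the least cardinality of a family $\mathcal U$ of open sets with $\bigcap\mathcal U=\{x\}$, and $\psi(X)=\sup\{\psi(x,X):x\in X\}+\aleph_0$. The *character* $\chi(x,X)$ is the least cardinality of a neighbourhood base at $x$, and $\chi(X)=\sup\{\chi(x,X):x\in X\}+\aleph_0$.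

So $x$ is a $G_\delta$-point iff $\psi(x,X)\le\aleph_0$. Both functions are monotone: if $x\in Y\subseteq X$, traces on $Y$ give $\psi(x,Y)\le\psi(x,X)$ and $\chi(x,Y)\le\chi(x,X)$.

**Lemma 2.1.** Let $X$ be compact Hausdorff, $x\in X$ and $\kappa$ infinite. Then $\psi(x,X)\le\kappa$ iff $\chi(x,X)\le\kappa$.

*Proof.* The intersection of a neighbourhood base at $x$ is $\{x\}$, which gives one direction. Conversely let $\mathcal U$ be a family of at most $\kappa$ open sets with intersection $\{x\}$. For $U\in\mathcal U$ choose an open $V_U\ni x$ with $\overline{V_U}\subseteq U$. If $O\ni x$ is open, the compact sets $\overline{V_U}\setminus O$ have empty intersection, so finitely many of them do, and a finite intersection of sets $V_U$ lies in $O$. Hence the finite intersections of the $V_U$ (together with $X$) form a base at $x$ of size at most $\kappa$. $\square$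

**Lemma 2.2.** Let $\langle y_i:i<\kappa^+\rangle$ be points of $X\setminus\{p\}$ such that every neighbourhood of $p$ contains a tail $\{y_i:i\ge i_0\}$. Then $Y=\{p\}\cup\{y_i:i<\kappa^+\}$ has $|Y|\le\kappa^+$ and $\psi(p,Y)\ge\kappa^+$.

*Proof.* Given at most $\kappa$ neighbourhoods of $p$, each contains a tail; by regularity of $\kappa^+$ they contain a common tail, hence some $y_i\ne p$. So their intersection is not $\{p\}$. $\square$

**Examples.** In the ordinal space $\omega_1+1$ the points $i<\omega_1$ converge to $\omega_1$ as in Lemma 2.2, so $\psi(\omega_1,\omega_1+1)=\aleph_1$, and the space has size $\aleph_1$. It reflects $\omega_1$ by itself. In the one-point compactification of a discrete set of size $\aleph_2$, the neighbourhoods of $\infty$ omit finitely many points, so an intersection of $\lambda\ge\aleph_0$ of them omits at most $\lambda$ points. Thus $\psi(\infty)=\aleph_2$, and $\infty$ together with $\aleph_1$ isolated points has pseudocharacter $\aleph_1$. Again $\omega_1$ is reflected.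

We take three facts as known:

* (i) If $X$ is compact Hausdorff and $\psi(Y)=\aleph_0$ for every $Y\subseteq X$ with $|Y|\le\mathfrak c$, then $\psi(X)=\aleph_0$.
* (ii) If $2^\kappa=\kappa^+$, then $\psi$ reflects $\kappa^+$ for compact Hausdorff spaces.
* (iii) The character $\chi$ reflects all infinite cardinals for compact Hausdorff spaces.

By (i), reflection at $\omega_1$ holds under CH, so a counterexample at $\omega_1$ must live in a model of $\mathfrak c\ge\aleph_2$.

**Proof of Theorem 1.** If $\kappa=\omega$, any one-point subspace will do, since $\psi\ge\aleph_0$ always. If $\kappa=\lambda^+$, use (ii) and $2^\lambda=\lambda^+$. Let $\kappa$ be an uncountable limit cardinal and $\psi(X)\ge\kappa$. For each infinite cardinal $\lambda<\kappa$ we have $\psi(X)\ge\lambda^+$, so (ii) gives $Y_\lambda\subseteq X$ with $|Y_\lambda|\le\lambda^+$ and $\psi(Y_\lambda)\ge\lambda^+$. Put $Y=\bigcup_\lambda Y_\lambda$. Then $|Y|\le\kappa$, and by monotonicity $\psi(Y)\ge\sup_\lambda\lambda^+=\kappa$. $\square$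

Can we avoid GCH by using (iii)? If $X$ is compact and $\psi(X)\ge\kappa$, then $\chi(X)\ge\kappa$, so there is $Y$ of size at most $\kappa$ with $\chi(Y)\ge\kappa$. The attempt stops at the next line: Lemma 2.1 applies to the compact space $\overline Y$, which may be large, and not to $Y$. In $Y$ the pseudocharacter can collapse. For instance, $2^{\omega_1}$ is separable; let $D$ be a countable dense subset and $d\in D$. Every point of $D$ is a $G_\delta$ in $D$, because $D$ is countable. But $\chi(d,D)=\aleph_1$. Indeed, if the traces on $D$ of open sets $B_n$ were a countable base at $d$ in $D$, then for open $O\ni d$ pick an open $O'\ni d$ with $\overline{O'}\subseteq O$ and $n$ with $B_n\cap D\subseteq O'$; by density $B_n\subseteq\overline{B_n\cap D}\subseteq O$, so $\{B_n\}$ would be a countable base at $d$ in $2^{\omega_1}$. There is none, since countably many basic neighbourhoods restrict only countably many coordinates.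

## A chain of open sets shrinking to one point

From here on we aim at Theorem 2. The symbol $0$ denotes the zero of whatever object is meant: the zero sequence in $2^\omega$, the constant zero function, and so on. We look for $X$ as a closed subspace of $(2^\omega)^{\omega_2}$.

**Proposition 3.1.** Let $X\ni 0$ be a closed subspace of $(2^\omega)^{\omega_2}$ such that

* (T1) for all $\alpha<\omega_2$ and $a\in2^\omega\setminus\{0\}$ there is exactly one $y_{\alpha,a}\in X$ with $y_{\alpha,a}(\beta)=0$ for $\beta<\alpha$ and $y_{\alpha,a}(\alpha)=a$;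
* (T2) $y_{\delta,a}(\beta)\ne0$ whenever $\delta\le\beta<\omega_2$;
* (T3) if $\mathrm{cf}(\gamma)=\omega_1$ and $a\in2^\omega\setminus\{0\}$, then $\{\delta<\gamma:\exists a'\in2^\omega\setminus\{0\}\ \ y_{\delta,a'}(\gamma)=a\}$ is bounded in $\gamma$.

Then $X$ is compact Hausdorff, $\psi(0,X)=\aleph_2$, every $y\neq0$ is a $G_\delta$-point of $X$, and $\psi(Y)=\aleph_0$ for every $Y\subseteq X$ with $|Y|\le\aleph_1$.

*Proof.* $X$ is closed in a compact Hausdorff space. A point of $X\setminus\{0\}$ has a least nonzero coordinate, so $X=\{0\}\cup\{y_{\alpha,a}\}_{\alpha,a}$ by (T1). Put $U_\beta=\{x\in X:x(\beta)\ne0\}$, an open set. By (T2),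
$$U_\beta=\{y_{\delta,a}:\delta\le\beta,\ a\in2^\omega\setminus\{0\}\}.\tag{1}$$
So $\langle U_\beta:\beta<\omega_2\rangle$ is a strictly increasing chain of open sets with union $X\setminus\{0\}$, and $X\setminus U_\beta=\{x\in X:x(\beta)=0\}$ is a $G_\delta$ in $X$, because $\{0\}$ is a $G_\delta$ in $2^\omega$.

*The points $y_{\gamma,a}$.* Choose a countable $Q\subseteq\gamma$: if $\mathrm{cf}(\gamma)=\omega_1$, let $Q=\{\xi\}$ with $\xi<\gamma$ an upper bound of the set in (T3); if $\mathrm{cf}(\gamma)=\omega$, let $Q$ be cofinal in $\gamma$; if $\gamma=\beta+1$, let $Q=\{\beta\}$; if $\gamma=0$, let $Q=\emptyset$. The set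
$$H=\{x\in X:x(\gamma)=a\}\cap\bigcap_{\xi\in Q}\{x\in X:x(\xi)=0\}$$
is a $G_\delta$ and contains $y_{\gamma,a}$. Since $a\neq0$, $0\notin H$. Let $y_{\delta,a'}\in H$. By (1), $\delta\le\gamma$. If $\delta<\gamma$, some $\xi\in Q$ has $\xi\ge\delta$; when $\mathrm{cf}(\gamma)=\omega_1$ this is because $y_{\delta,a'}(\gamma)=a$, so that $\delta$ is in the set of (T3). Then $y_{\delta,a'}(\xi)\ne0$ by (T2), a contradiction. So $\delta=\gamma$ and $a'=a$, and $H=\{y_{\gamma,a}\}$.

*Small subspaces.* Let $|Y|\le\aleph_1$. Points of $Y$ other than $0$ are $G_\delta$. If $0\in Y$, regularity of $\omega_2$ gives $\beta$ with $Y\setminus\{0\}\subseteq U_\beta$, so $\{0\}=Y\cap\{x:x(\beta)=0\}$ is a $G_\delta$ in $Y$. Thus $\psi(Y)=\aleph_0$.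

*The point $0$.* Let $\mathcal O$ be a family of at most $\aleph_1$ open sets with $\bigcap\mathcal O=\{0\}$. For $O\in\mathcal O$ the compact set $X\setminus O$ is covered by the increasing chain of the $U_\beta$, hence lies in one $U_{\beta_O}$. With $\beta=\sup_O\beta_O<\omega_2$ we get $X\setminus\{0\}\subseteq U_\beta$, although $y_{\beta+1,a}\notin U_\beta$. So $\psi(0,X)\ge\aleph_2$, and $\{0\}=\bigcap_{\beta<\omega_2}\{x:x(\beta)=0\}$ is an intersection of $\aleph_2$ open sets, which gives equality. $\square$

So everything is reduced to (T1)–(T3). The first space to try is the same picture with $\{0,1\}$ in place of $2^\omega$: let $y_\alpha\in\{0,1\}^{\omega_2}$ be the characteristic function of $[\alpha,\omega_2)$ and $X=\{0\}\cup\{y_\alpha:\alpha<\omega_2\}$. This is the ordinal space $\omega_2+1$, with $0$ in the role of the last point. The analogues of (T1) and (T2) hold. The failure is at $\gamma$ with $\mathrm{cf}(\gamma)=\omega_1$: all $y_\delta$ with $\delta<\gamma$ have the same value at $\gamma$ as $y_\gamma$, they converge to $y_\gamma$, and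 Lemma 2.2 applies. Having $2^\omega$ many nonzero values at each coordinate gives room to separate $y_{\gamma,a}$ from points of lower index; (T3) says that this room is used.

More values alone do not suffice. Call $X$ (with (T1), (T2)) *rigid* if for $\delta<\varepsilon$ the point $y_{\delta,a}$ agrees on $[\varepsilon,\omega_2)$ with the point $y_{\varepsilon,a'}$, where $a'=y_{\delta,a}(\varepsilon)$. The space $\omega_2+1$ is rigid in this sense. *A rigid $X$ violates (T3), and reflects $\omega_1$.* Fix $\gamma$ with $\mathrm{cf}(\gamma)=\omega_1$ and $a_0\ne0$; let $a=y_{0,a_0}(\gamma)$, and for $0<\delta<\gamma$ let $a_\delta=y_{0,a_0}(\delta)$, which is nonzero by (T2). By rigidity $y_{\delta,a_\delta}(\beta)=y_{0,a_0}(\beta)=y_{\gamma,a}(\beta)$ for all $\beta\ge\gamma$, so the set in (T3) is all of $\gamma$. Moreover $y_{\delta,a_\delta}(\beta)=0$ for $\beta<\delta$, so along a strictly increasing cofinal $\omega_1$-sequence of $\delta$'s the points $y_{\delta,a_\delta}$ converge to $y_{\gamma,a}$ in the sense of Lemma 2.2. Hence the points of lower index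 must not cohere completely with those of higher index.

## Finite approximations and an uncountable antichain

We want to add $X$ by forcing with finite approximations. Write $L_n=\{0,1\}^n$, $0_n$ for the zero string, $L_n^*=L_n\setminus\{0_n\}$, and $u\supset s$ for "the string $u$ extends $s$". For a function $x$ with values in some $L_m$ or in $2^\omega$, a set $F'\subseteq\mathrm{dom}\,x$ and $n\le m$ (any $n$ in the case of $2^\omega$), put
$$x|(F',n)=\langle x(\beta)\restriction n:\beta\in F'\rangle .$$

**Definition.** A *pre-condition* $p$ consists of a finite $F_p\subseteq\omega_2$, a number $n_p\in[1,\omega)$ and functions (*atoms*) $x_{\delta,s}=x^p_{\delta,s}:F_p\to L_{n_p}$, for $\delta\in F_p$ and $s\in L^*_{n_p}$, with $x_{\delta,s}(\beta)=0$ for $\beta<\delta$ and $x_{\delta,s}(\delta)=s$. Put $\mathrm{ind}(x_{\delta,s})=\delta$ (the *index*), let $X_p$ be the set of atoms, $\bar X_p=X_p\cup\{0\}$, and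
$$X_p^{>\delta}=\{x\in X_p:\mathrm{ind}\,x>\delta\}\cup\{0\}\qquad(\text{also for }\delta\notin F_p).$$
Order: $q\le p$ iff $F_q\supseteq F_p$, $n_q\ge n_p$, and $x|(F_p,n_p)\in\bar X_p$ for all $x\in X_q$.

The atoms approximate the points $y_{\delta,a}$ to precision $n_p$ on the coordinates in $F_p$. The order is reflexive, and it is transitive because restrictions compose. An element of $\bar X_p\setminus\{0\}$ is determined by its least nonzero coordinate and its value there. We call this the *uniqueness remark*. It gives: if $q\le p$, $\alpha\in F_p$, $u\in L_{n_q}$ and $u\restriction n_p\ne0$, then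
$$x^q_{\alpha,u}|(F_p,n_p)=x^p_{\alpha,u\restriction n_p},\tag{2}$$
since the left side lies in $\bar X_p$, and its least nonzero coordinate is $\alpha$ with value $u\restriction n_p$.

Forcing with all pre-conditions is the natural first attempt. It fails because cardinals need not survive: *the poset of all pre-conditions is not ccc.* Let $\gamma=\omega_1$, $\gamma'=\omega_1+1$. For $\delta<\gamma$ let $p_\delta$ have $F=\{\delta,\gamma,\gamma'\}$, $n=1$, and, writing atoms as triples of values at $\delta,\gamma,\gamma'$,
$$x_{\gamma',1}=(0,0,1),\qquad x_{\gamma,1}=(0,1,0),\qquad x_{\delta,1}=(1,1,1).$$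
Suppose $r\le p_\delta,p_{\delta'}$ with $\delta<\delta'<\gamma$, and let $u\in L_{n_r}$ with $u\restriction1\neq0$. By (2) for $p_{\delta'}$, the first digits of $x^r_{\delta',u}$ at $\gamma,\gamma'$ are $1,1$, and $x^r_{\delta',u}(\delta)=0$. So $x^r_{\delta',u}|(F_{p_\delta},1)=(0,1,1)$, which is not in $\bar X_{p_\delta}=\{0,(0,0,1),(0,1,0),(1,1,1)\}$. Hence the $p_\delta$ form an antichain of size $\aleph_1$.

What was missing is an atom of higher index that imitates $x_{\delta,1}$ on $\{\gamma,\gamma'\}$. If we demand that each $x_{\delta,s}$ agree on *all* of $F_p\setminus(\delta+1)$ with a single element of $X_p^{>\delta}$, we are back at rigidity. Indeed, suppose also that all values $x_{\delta,s}(\varepsilon)$, $\delta<\varepsilon$ in $F_p$, are nonzero, as (T2) asks in the limit. Let $\varepsilon$ be the next element of $F_p$ after $\delta$. The single element $z$ has $z(\varepsilon)=x_{\delta,s}(\varepsilon)\ne0$ and index $>\delta$, so $z=x_{\varepsilon,x_{\delta,s}(\varepsilon)}$. Iterating, $x_{\delta,s}$ agrees from $\varepsilon$ on with $x_{\varepsilon,x_{\delta,s}(\varepsilon)}$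 for every $\varepsilon>\delta$ in $F_p$. This is the finite form of rigidity.

The compromise is to have, for each $\delta$, an equivalence relation $\sim_\delta$ on the ordinals above $\delta$, and to demand imitation only on one equivalence class at a time, with different imitators on different classes. To kill the antichain above, fixed $\gamma<\gamma'$ should satisfy $\gamma\sim_\delta\gamma'$ for all but countably many $\delta<\gamma$. Such relations come from walks on ordinals.

## Walks along a $\square_{\omega_1}$-sequence

**Definition.** A *$\square_{\omega_1}$-sequence* assigns to each limit $\beta<\omega_2$ a club $C_\beta\subseteq\beta$ with $\mathrm{otp}\,C_\beta\le\omega_1$ such that $C_\zeta=C_\beta\cap\zeta$ for every limit point $\zeta<\beta$ of $C_\beta$ (*coherence*). $\square_{\omega_1}$ says that there is one.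

Fix such a sequence, and put $C_0=\emptyset$, $C_{\beta+1}=\{\beta\}$.

**Definition.** For $\xi\le\beta$, the *walk* $\beta\to\xi$ is $b_0=\beta$, $b_{u+1}=\min(C_{b_u}\setminus\xi)$, until $\xi$ is reached. For $\xi<\beta$ let $c_\beta(\xi)\in(\xi,\beta]$ be the last term before $\xi$, that is, the term $b_u$ with $\xi\in C_{b_u}$. For $\beta,\beta'>\xi$ write $\beta\sim_\xi\beta'$ iff $c_\beta(\xi)=c_{\beta'}(\xi)$.

While $b_u>\xi$ the set $C_{b_u}\setminus\xi$ is nonempty and the next term is smaller, so the walk is finite and reaches $\xi$. Clearly $\sim_\xi$ is an equivalence relation on $(\xi,\omega_2)$; we call $c_\beta(\xi)$ the *value* of the class of $\beta$. If $\beta\to\xi$ passes through $\varepsilon>\xi$, then it continues as $\varepsilon\to\xi$, so $c_\beta(\xi)=c_\varepsilon(\xi)$.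

**Example.** Suppose $C_\omega=\omega$. The walk from $\omega+2$ to $3$ is $\omega+2,\ \omega+1,\ \omega,\ 3$, so $c_{\omega+2}(3)=\omega=c_\omega(3)$ and $\omega+2\sim_3\omega$. The walk from $7$ to $3$ is $7,6,5,4,3$, so $c_7(3)=4$ and $7\not\sim_3\omega$. Also, every walk from $\omega_1+1$ to some $\delta<\omega_1$ goes first to $\omega_1$; so $\omega_1\sim_\delta\omega_1+1$ for all $\delta<\omega_1$.

**Lemma 5.1.** For $\alpha<\beta<\omega_2$, the set $f(\alpha,\beta)=\{\xi<\alpha:\alpha\not\sim_\xi\beta\}$ is countable.

*Proof.* Induction on $\beta$. The set $C_\beta\cap\alpha$ is countable: if $\beta$ is a limit it is a proper initial segment of a set of type $\le\omega_1$, and if $\beta$ is a successor it is empty. Let $\gamma^*=\min(C_\beta\setminus\alpha)<\beta$. Let $\xi\in\alpha\setminus C_\beta$ and $\gamma=\min(C_\beta\setminus\xi)$. Then $\gamma>\xi$, so $c_\beta(\xi)=c_\gamma(\xi)$, and $\gamma\in(C_\beta\cap\alpha)\cup\{\gamma^*\}$. If $\gamma\in C_\beta\cap\alpha$ and $\xi\notin f(\gamma,\alpha)$, then $c_\gamma(\xi)=c_\alpha(\xi)$. If $\gamma=\gamma^*$,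 then either $\gamma^*=\alpha$, or $\xi\notin f(\alpha,\gamma^*)$ implies $c_{\gamma^*}(\xi)=c_\alpha(\xi)$. Hence
$$f(\alpha,\beta)\subseteq(C_\beta\cap\alpha)\cup\bigcup_{\gamma\in C_\beta\cap\alpha}f(\gamma,\alpha)\cup f(\alpha,\gamma^*),$$
with the last term omitted if $\gamma^*=\alpha$. The right side is countable by the induction hypothesis. $\square$

The next two lemmas say what walks look like near an ordinal of cofinality $\omega_1$ and just below an ordinal of cofinality $\omega$. Here $\sup\emptyset=0$.

**Lemma 5.2.** Let $\mathrm{cf}(\delta)=\omega_1$. If $b>\delta$, then $\sup(C_b\cap\delta)<\delta$. For $\beta>\delta$ let $\lambda(\beta,\delta)<\delta$ be the maximum of $\sup(C_{b_u}\cap\delta)$ over the terms $b_u>\delta$ of the walk $\beta\to\delta$. Let $\xi<\delta$. If $\xi>\lambda(\beta,\delta)$, then $\beta\to\xi$ passes through $\delta$, and its terms above $\delta$ are those of $\beta\to\delta$; if $\xi<\lambda(\beta,\delta)$, then $\beta\to\xi$ does not pass through $\delta$.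

*Proof.* If $C_b\cap\delta$ were cofinal in $\delta$, then $b$ would be a limit, $\delta\in C_b$ by closedness, and $C_b\cap\delta$ would have type at least $\omega_1$, so $\mathrm{otp}\,C_b>\omega_1$. This proves the first claim. Now $\beta\to\xi$ passes through $\delta$ iff $C_{b_u}\cap[\xi,\delta)=\emptyset$ for all terms $b_u>\delta$ of $\beta\to\delta$: if so, $\min(C_{b_u}\setminus\xi)=\min(C_{b_u}\setminus\delta)$ and the two walks agree down to $\delta$; if not, at the first $u$ that fails, the walk $\beta\to\xi$ jumps from $b_u>\delta$ to a point of $[\xi,\delta)$. If $\xi>\lambda(\beta,\delta)$, all these intersections are empty. If $\xi<\lambda(\beta,\delta)$, some $C_{b_u}\cap\delta$ has an element above $\xi$. $\square$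

**Lemma 5.3.** Let $\zeta\le\beta<\omega_2$, $\zeta$ a limit with $\mathrm{cf}(\zeta)=\omega$. Let $b^*_\zeta(\beta)\ge\zeta$ be the first term $b$ of the walk $\beta\to\zeta$ with $C_b\cap\zeta$ cofinal in $\zeta$. There is $\lambda<\zeta$ such that for all $\alpha\in[\lambda,\zeta)$
$$c_\beta(\alpha)=b^*_\zeta(\beta)\ \text{ if }\alpha\in C_\zeta,\qquad c_\beta(\alpha)=c_{\min(C_\zeta\setminus\alpha)}(\alpha)\ \text{ if }\alpha\notin C_\zeta.$$
In the second case the value does not depend on $\beta$.

*Proof.* The term $b^*=b^*_\zeta(\beta)$ exists, since $\zeta$ itself qualifies. If $b^*>\zeta$, then $\zeta$ is a limit point of $C_{b^*}$, so $C_{b^*}\cap\zeta=C_\zeta$ by coherence; if $b^*=\zeta$ this is trivial. For the finitely many terms $b$ before $b^*$, $C_b\cap\zeta$ is bounded in $\zeta$; so there is $\lambda<\zeta$ with $C_b\cap[\lambda,\zeta)=\emptyset$ for all of them. Let $\alpha\in[\lambda,\zeta)$. Then $\beta\to\alpha$ starts with the walk from $\beta$ to $b^*$ and steps from $b^*$ to $\min(C_\zeta\setminus\alpha)$. If $\alpha\in C_\zeta$ this is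 $\alpha$, so $c_\beta(\alpha)=b^*$. If not, the walk passes through $\min(C_\zeta\setminus\alpha)>\alpha$. $\square$

So just below $\zeta$, all ordinals above $\zeta$ are equivalent at $\alpha\notin C_\zeta$, and at $\alpha\in C_\zeta$ they are sorted by $b^*_\zeta$. In the amalgamation, new coordinates $\xi\in C_\zeta$ will be used to separate two groups of ordinals.

## The poset $P$ and extension of conditions

**Definition.** For a pre-condition $p$ and an ordinal $\delta$, a *$\delta$-class* is a $\sim_\delta$-class of $F_p\setminus(\delta+1)$. A *condition* is a pre-condition $p$ such that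

**(S)** for all $\delta\in F_p$, $s\in L^*_{n_p}$ and every $\delta$-class $k$ there is $z\in X_p^{>\delta}$ with $z\restriction k=x_{\delta,s}\restriction k$.

Such a $z$ is a *witness* for $x_{\delta,s}$ and $k$; by convention, $0$ is taken as witness for $k=\emptyset$. $P$ is the set of conditions, with the order above. It is nonempty ($F_p=\emptyset$, $n_p=1$), and $|P|=\aleph_2$.

**Example.** On a one-element class $\{\varepsilon\}$, (S) says nothing, because $x_{\varepsilon,t}(\varepsilon)=t$ takes all nonzero values. Let $F_p=\{\delta<\gamma<\gamma'\}$ and $n_p=1$. If $\gamma\not\sim_\delta\gamma'$, the pair $(x_{\delta,1}(\gamma),x_{\delta,1}(\gamma'))$ is arbitrary. If $\gamma\sim_\delta\gamma'$, it must be one of $(0,0)$, $(0,1)$, $(1,x_{\gamma,1}(\gamma'))$. So the pre-conditions $p_\delta$ of the antichain above are not conditions, since $\omega_1\sim_\delta\omega_1+1$ for all $\delta<\omega_1$.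

The next lemma adds coordinates and precision, and produces (T2).

**Lemma 6.1 (Extension Lemma).** Given $p\in P$, $b<\omega_2$, $N<\omega$, there is $q\le p$ in $P$ with $F_q=F_p\cup\{b\}$, $n_q\ge N$, and $x^q_{\delta,u}(b)\ne0$ whenever $\delta\in F_p$, $\delta<b$, $u\in L_{n_q}$ and $u\restriction n_p\ne0$. (Here $b\in F_p$ is allowed.)

*Proof.* Let $n=n_p$, $F=F_p$, $n_q=n+m$ with $m$ large. Consider labels $(\delta,u)$ with $\delta\in F\cup\{b\}$ and $u\in L^*_{n+m}$. A label is *nonfree* if $\delta\in F$ and $u\restriction n\ne0$, and *free* otherwise. The free labels at $b$ are those with $u\restriction n=0$ if $b\in F$, and all of them if $b\notin F$; in both cases there are at least $2^m-1$. At $\delta\ne b$ the free labels are those with $u\restriction n=0$.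

We define $x_{\delta,u}=x^q_{\delta,u}$ by descending recursion on $\delta\in F\cup\{b\}$. Since $x_{\delta,u}(\beta)=0$ for $\beta<\delta$ and $x_{\delta,u}(\delta)=u$, only values at $\beta>\delta$ must be given. For $w=x^p_{\varepsilon,s}$ put $\hat w=x^q_{\varepsilon,s^\frown0_m}$, and $\hat0=0$. Inductively, nonfree atoms satisfy $x_{\delta,u}|(F,n)=x^p_{\delta,u\restriction n}$, so $\hat w|(F,n)=w$ once $\hat w$ is defined. We also keep inductively that nonfree atoms of index below $b$ are nonzero at $b$.

**Free labels at $b$.** Choose a map $u\mapsto w(u)$ from the free labels at $b$ onto $X_p^{>b}$, which is possible for $m$ large, and let $x_{b,u}(\beta)=\widehat{w(u)}(\beta)$ for $\beta>b$. Then $x_{b,u}|(F,n)=w(u)$: below $b$ both sides vanish; if $b\in F$, then $u\restriction n=0=w(u)(b)$; above $b$ use $\widehat{w(u)}|(F,n)=w(u)$. (S) holds with the witness $\widehat{w(u)}\in X_q^{>b}$ for every class.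

**Free labels at $\delta\in F\setminus\{b\}$.** Let $x_{\delta,u}(\beta)=0$ for $\beta>\delta$. Then $x_{\delta,u}|(F,n)=0$ as $u\restriction n=0$, and (S) holds with witness $0$.

**Nonfree labels** ($\delta\in F$, $u\restriction n=s\ne0$). For each $\delta$-class $k$ of $F\cup\{b\}$ let $z_k\in X_p^{>\delta}$ be a witness of (S) for $x^p_{\delta,s}$ and $k\cap F$, which is a $\delta$-class of $F$ or empty; $z_k=0$ if $k\cap F=\emptyset$. Let $Z_k=\hat z_k$, unless $b\in k$ and $\hat z_k(b)=0$. In that exceptional case $\delta<b$. Then $\mathrm{ind}\,z_k<b$ is impossible, for $\hat z_k$ would be a nonfree atom of index below $b$ and so $\hat z_k(b)\neq0$ by the recursion; and $\mathrm{ind}\,z_k=b$ is impossible, for again $\hat z_k(b)\ne0$. So $z_k\in X_p^{>b}$, and we let $Z_k=x_{b,u'}$ with $(b,u')$ free and $w(u')=z_k$. In all cases $Z_k\in X_q^{>\delta}$, $Z_k|(F,n)=z_k$, and $Z_k(b)\ne0$ if $b\in k$. Put $x_{\delta,u}=Z_k$ on $k$. Then $x_{\delta,u}|(F,n)=x^p_{\delta,s}$, (S) holds with witnesses $Z_k$, and $x_{\delta,u}(b)\ne0$ if $\delta<b$.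

All atoms of $q$ restrict into $\bar X_p$, so $q\le p$. $\square$

## Amalgamation of two conditions

**Lemma 7.1 (Amalgamation Lemma).** Let $\langle p_i:i<\omega_1\rangle$ be conditions.

(a) There are $i<j$ with $p_i,p_j$ compatible. Hence $P$ is ccc.

(b) Let $\mathrm{cf}(\gamma)=\omega_1$, where $\gamma<\omega_2$, and let $\langle\gamma_i:i<\omega_1\rangle$ be strictly increasing and cofinal in $\gamma$. Suppose for each $i$: $\gamma,\delta_i\in F_{p_i}$, $\gamma_i<\delta_i<\gamma$, $s_i\in L^*_{m_i}$, $m_i\le n_{p_i}$, and $x^{p_i}_{\delta_i,u}(\gamma)\ne0$ for all $u\in L_{n_{p_i}}$ with $u\supset s_i$. Then there are $i<j$ and $r\le p_i,p_j$ with $x^r_{\delta_i,u}(\gamma)\ne x^r_{\delta_j,u'}(\gamma)$ for all $u,u'\in L_{n_r}$ with $u\supset s_i$, $u'\supset s_j$.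

Part (b) will give (T3): if many lower points had the same value at $\gamma$, two of the conditions saying so could be amalgamated so that the values differ.

We use countable elementary submodels $M\prec H(\theta)$. Recall that whatever is definable in $H(\theta)$ from parameters in $M$ lies in $M$; finite subsets of $M$ are elements of $M$; a countable set that is an element of $M$ is a subset of $M$; and $M\cap\omega_1$ is a countable ordinal.

**Step 1: a submodel splits $F_q$ into a fixed and a moving part.** Let $M\prec H(\theta)$ be countable, $\theta$ large, with $\langle C_\beta\rangle$, $\langle p_i\rangle$ and, for (b), $\gamma,\langle\gamma_i,\delta_i,s_i\rangle_i$ in $M$. Let $j=M\cap\omega_1$, $q=p_j$, $n=n_q$, $R=F_q\cap M$, $A'=F_q\setminus M$. For $\beta\in A'$ let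
$$\delta(\beta)=\min\big(((M\cap\omega_2)\cup\{\omega_2\})\setminus\beta\big)>\beta .$$
Let $\delta^1<\dots<\delta^m$ enumerate these values ($m=0$ if $A'=\emptyset$), $A'^l=\{\beta\in A':\delta(\beta)=\delta^l\}$ and $\zeta_l=\sup(M\cap\delta^l)$. For example, if $\beta=j$, then $\delta(\beta)=\omega_1$ and the corresponding $\zeta$ is $j$.

*If $\delta^l<\omega_2$, then $\mathrm{cf}(\delta^l)=\omega_1$.* Take $\beta\in A'^l$; then $\beta<\delta^l$ and $M\cap[\beta,\delta^l)=\emptyset$. If $\delta^l=\gamma'+1$, then $\gamma'\in M\cap[\beta,\delta^l)$. If $\mathrm{cf}(\delta^l)=\omega$, then $M$ contains a cofinal $\omega$-sequence in $\delta^l$, and $M\cap\delta^l$ is cofinal in $\delta^l$. Both are impossible, and $\delta^l>\beta\geq 0$.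

So $\delta^l$ is always a limit ordinal, and $M\cap\delta^l$ is nonempty and closed under successor, so it has no maximum. Hence $\zeta_l$ is a limit ordinal of cofinality $\omega$, and $M\cap[\zeta_l,\delta^l)=\emptyset$. Each element of $M\cap\delta^l$ is below each $\beta\in A'^l$, so $A'^l\subseteq[\zeta_l,\delta^l)$. If $l'>l$, then $\delta^l\in M\cap\delta^{l'}$, so $\zeta_{l'}>\delta^l$. Write $b^*_l=b^*_{\zeta_l}$.

**Step 2: which walks to $\zeta_l$ see $\delta^l$.** Suppose $\delta^l<\omega_2$. We prove four facts that identify the ordinals $\beta$ with $b^*_l(\beta)=\delta^l$.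

*Fact 1. $\zeta_l$ is a limit point of $C_{\delta^l}$, and $C_{\zeta_l}=C_{\delta^l}\cap\zeta_l\subseteq M$.* For $\alpha\in M\cap\delta^l$, $\min(C_{\delta^l}\setminus\alpha)\in M\cap\delta^l$, so it is below $\zeta_l$. Thus $\zeta_l<\delta^l$ is a limit point of $C_{\delta^l}$ and coherence gives the equation. Since $\mathrm{cf}(\delta^l)=\omega_1$, $C_{\delta^l}$ has type $\omega_1$. Its increasing enumeration $g:\omega_1\to C_{\delta^l}$ is in $M$, so $C_{\delta^l}\cap M=g[j]$. This is an initial segment of $C_{\delta^l}$, and it is contained and cofinal in $\zeta_l$. So $C_{\delta^l}\cap\zeta_l=g[j]\subseteq M$.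

*Fact 2. If $\beta\ge\zeta_l$ and $b^*_l(\beta)\in M$, then $b^*_l(\beta)=\delta^l$.* Let $b=b^*_l(\beta)$. From $b\in M$, $b\ge\zeta_l$ we get $b\ge\delta^l$. If $b>\delta^l$, then $\sup(C_b\cap\delta^l)\in M\cap\delta^l$ by Lemma 5.2, so it is below $\zeta_l$, contradicting that $C_b\cap\zeta_l$ is cofinal in $\zeta_l$.

*Fact 3. If $\tau\in R$, $\tau\ge\delta^l$, then $b^*_l(\tau)=\delta^l$.* As long as a term $b$ of $\tau\to\zeta_l$ is in $M$ and $>\delta^l$, $\sup(C_b\cap\delta^l)\in M\cap\delta^l$ is below $\zeta_l$; so $b$ does not qualify as $b_l^*(\tau)$, $C_b\cap[\zeta_l,\delta^l)=\emptyset$, and the next term is $\min(C_b\setminus\delta^l)\in M$. So the walk reaches $\delta^l$, which qualifies by Fact 1.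

*Fact 4. For $\beta\in A'$, $\beta>\delta^l$: $b^*_l(\beta)=\delta^l$ iff $\lambda(\beta,\delta^l)<\zeta_l$.* Suppose $b^*_l(\beta)=\delta^l$. Each earlier term $b>\delta^l$ of $\beta\to\zeta_l$ has $C_b\cap[\zeta_l,\delta^l)=\emptyset$, because the next term is at least $\delta^l$, and $C_b\cap\zeta_l$ is bounded in $\zeta_l$, because $b$ did not qualify. By emptiness of $C_b\cap[\zeta_l,\delta^l)$, these terms are exactly the terms of $\beta\to\delta^l$ above $\delta^l$. So $\lambda(\beta,\delta^l)<\zeta_l$. Conversely, let $\lambda(\beta,\delta^l)<\zeta_l$. By Lemma 5.2 the walk $\beta\to\zeta_l$ passes through $\delta^l$; its earlier terms $b$ have $\sup(C_b\cap\delta^l)\le\lambda(\beta,\delta^l)<\zeta_l$, so none of them qualifies, and $\delta^l$ does by Fact 1.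

Call $\beta\in A'$ with $\beta>\delta^l$ of *type $\mathrm I_l$* if $\lambda(\beta,\delta^l)<\zeta_l$, and of *type $\mathrm{II}_l$* otherwise.

If $\delta^l=\omega_2$, then $b^*_l(\beta)\in[\zeta_l,\omega_2)$ is never in $M$.

**Step 3: parameters in $M$ just below $\zeta_l$.** Choose $\eta_l\in M\cap\delta^l$ larger than

* every element of $R\cap\delta^l$, and $\delta^{l-1}$ if $l>1$;
* the bounds $\lambda$ of Lemma 5.3 for $\zeta_l$ and all $\beta\in F_q\setminus\zeta_l$;
* if $\delta^l<\omega_2$: all $\lambda(\tau,\delta^l)$ with $\tau\in R$, $\tau>\delta^l$, and all $\lambda(\beta,\delta^l)$ with $\beta$ of type $\mathrm I_l$.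

These finitely many ordinals are all below $\zeta_l$: elements of $R\cap\delta^l$, $\delta^{l-1}$ and the $\lambda(\tau,\delta^l)$ lie in $M\cap\delta^l$, and the others are below $\zeta_l$ by Lemma 5.3 and by the definition of type $\mathrm I_l$. So $\eta_l$ exists. Choose $\xi_l\in C_{\zeta_l}$ with $\eta_l\le\xi_l<\zeta_l$, and $\mu_l\in M\cap\delta^l$ with $\mu_l>\xi_l$. Then
$$R\cap[\eta_l,\delta^l)=\emptyset,\qquad F_q\cap[\eta_l,\zeta_l)=\emptyset.\tag{3}$$
For the second equation: an element of $A'$ below $\zeta_l$ lies in some $A'^{l'}$ with $l'<l$, so it is below $\delta^{l-1}<\eta_l$.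

**Step 4: reflecting $q$ to a condition $p=p_i$ with $i\in M$.** We claim there is $i\in M\cap\omega_1$ (so $i<j$) such that for $p=p_i$: $n_p=n$; $R\subseteq F_p$; there is an order isomorphism $\sigma:F_p\to F_q$ with $\sigma\restriction R=\mathrm{id}$; $x^q_{\sigma\alpha,s}(\sigma\beta)=x^p_{\alpha,s}(\beta)$ for $\alpha,\beta\in F_p$, $s\in L_n^*$; and, writing $A^l=\sigma^{-1}[A'^l]$, $A=F_p\setminus R$:

* (r1) for $\tau\in R$ and $\beta,\beta'\in F_p$ above $\tau$: $\beta\sim_\tau\beta'$ iff $\sigma\beta\sim_\tau\sigma\beta'$;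
* (r2) if $\tau\in R$, $\tau<\beta'\in A'$ and $c_{\beta'}(\tau)\in M$, then $c_{\sigma^{-1}\beta'}(\tau)=c_{\beta'}(\tau)$;
* (r3) $A^l\subseteq(\mu_l,\delta^l)$;
* (r4) for $\delta^l<\beta'\in A'$ and $\beta=\sigma^{-1}\beta'$: $\beta>\delta^l$, and $\lambda(\beta,\delta^l)<\eta_l$ if $\beta'$ has type $\mathrm I_l$, while $\lambda(\beta,\delta^l)>\mu_l$ if $\beta'$ has type $\mathrm{II}_l$ (we then say that $\beta$ has the same type);
* (r5) in (b): $\sigma\delta_i=\delta_j$.

Let $N=|F_q|$ and refer to elements of $F_q$ by their positions $<N$ in the increasing enumeration. The following are finite objects with entries in $M$, hence they belong to $M$: $n$ and $N$; the set of positions of elements of $R$, with the corresponding elements; the table of values of the atoms of $q$ in terms of positions; for each $\tau\in R$, the set of pairs of positions of $\sim_\tau$-equivalent elements above $\tau$, and the finite function assigning to the position of each $\beta'\in A'$ above $\tau$ with $c_{\beta'}(\tau)\in M$ this value; the positions of the elements of each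 $A'^l$; the positions of the elements of type $\mathrm I_l$ and of type $\mathrm{II}_l$; the ordinals $\eta_l,\mu_l,\delta^l$; in (b), the position of $\delta_j$. Let $\Phi(i)$ be the statement, with these parameters and $\langle C_\beta\rangle$, $\langle p_i\rangle$ and, in (b), $\langle\delta_i\rangle$, that $p_i$ has these data: $n_{p_i}=n$; $|F_{p_i}|=N$; the given elements stand at the given positions; the table of atoms is the given one; for each $\tau\in R$ exactly the given pairs of positions above $\tau$ are $\sim_\tau$-equivalent, and the listed positions have the listed values $c(\tau)$; the elements at the positions of $A'^l$ lie in $(\mu_l,\delta^l)$; the elements at the positions of type $\mathrm I_l$, resp. $\mathrm{II}_l$, are above $\delta^l$ and satisfy the inequality in (r4); in (b), $\delta_i$ stands at the given position.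

$\Phi(j)$ holds. Indeed $A'^l\subseteq[\zeta_l,\delta^l)\subseteq(\mu_l,\delta^l)$; for $\beta'$ of type $\mathrm I_l$, $\lambda(\beta',\delta^l)<\eta_l$ by the choice of $\eta_l$; for type $\mathrm{II}_l$, $\lambda(\beta',\delta^l)\ge\zeta_l>\mu_l$; the rest is trivial. So $H(\theta)\models\exists i<\omega_1\,\Phi(i)$, and by elementarity there is such an $i\in M$. The order isomorphism $\sigma$ that preserves positions has the required properties.

Since $p\in M$ we have $F_p\subseteq M$, so $F_p\cap F_q=R$, and $A^l\subseteq M\cap\delta^l$ lies below $\zeta_l$: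
$$\eta_l\le\xi_l<\mu_l<A^l<\zeta_l\le A'^l<\delta^l .\tag{4}$$

**Step 5: the domain of $r$, hats and doubles.** Let $F_r=F_p\cup F_q\cup\{\xi_1,\dots,\xi_m\}$. As $\eta_l>\delta^{l-1}$ for $l>1$, the intervals $[\eta_l,\delta^l)$ are disjoint. By (3) and (4), $F_r\cap[\eta_l,\delta^l)=\{\xi_l\}\cup A^l\cup A'^l$, $\xi_l\notin F_p\cup F_q$, and all elements of $F_r$ outside these intervals belong to $R$. Let $n_r=n+h$ with $h\ge1$ and $2^{n+h}-1\ge|X_p|$.

For $w=x^p_{\varepsilon,s}$ or $w=x^q_{\varepsilon,s}$ let $\hat w=x^r_{\varepsilon,s^\frown0_h}$, and $\hat0=0$. For $y=x^p_{\varepsilon,s}$ let $\sigma y=x^q_{\sigma\varepsilon,s}$, and $\sigma0=0$; so $\sigma y(\sigma\beta)=y(\beta)$. A *double* of $y\in\bar X_p$ is an element $Z\in\bar X_r$ with $Z|(F_p,n)=y$ and $Z|(F_q,n)=\sigma y$.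

Doubles are needed for the following reason. Let $\tau\in R$ lie below $A^l$. The atom $x^r_{\tau,u}$ has to restrict to $x^p_{\tau,s}$ and to $x^q_{\tau,s}$. If on some class $x^p_{\tau,s}$ is witnessed by an atom $z$ with index in $A^l$, then $x^q_{\tau,s}$ is imitated there by $\sigma z$ with index in $A'^l$, and (S) for $r$ wants one atom that does both. The extra coordinate $\xi_l\in C_{\zeta_l}$ carries these atoms: at $\xi_l$ the walks from $A^l$ and from $A'^l$ have different values, so $A^l$ and $A'^l$ lie in different classes.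

We define $x^r_{\delta,u}$ by descending recursion on $\delta\in F_r$ (zero below $\delta$, $u$ at $\delta$; values above $\delta$ to be given), maintaining

* (A) $x^r_{\delta,u}|(F_p,n)\in\bar X_p$ and $x^r_{\delta,u}|(F_q,n)\in\bar X_q$;
* (B) (S) at $\delta$;
* (D) at $\delta=\xi_l$: every $y\in X_p$ with $\mathrm{ind}\,y\in A^l$ gets a double of index $\xi_l$.

By (A) and the uniqueness remark, $\hat w|(F_p,n)=w$ for $w\in\bar X_p$ and $\hat w|(F_q,n)=w$ for $w\in\bar X_q$, as soon as $\hat w$ is defined. If $y=0$ or $\mathrm{ind}\,y\in R$, then $\hat y=\widehat{\sigma y}$, so $\hat y$ is a double of $y$.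

From now on "class" means $\delta$-class in $F_r$. If a class $k$ meets $F_p$, then $k\cap F_p$ is a $\sim_\delta$-class of $F_p\setminus(\delta+1)$; likewise for $F_q$. On each class $k$ we shall let $x^r_{\delta,u}$ coincide with some element of $X_r^{>\delta}$, so (B) is automatic.

**Step 6: the recursion.** There are five cases, which together cover all $\delta\in F_r=R\cup A\cup A'\cup\{\xi_1,\dots,\xi_m\}$ and all $u\in L^*_{n+h}$.

**Case 0:** $\delta\in F_p\cup F_q$, $u\restriction n=0$, $u\ne0$. Put $x^r_{\delta,u}(\beta)=0$ for $\beta>\delta$. Both restrictions in (A) are $0$.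

**Case 1:** $\delta=\alpha'\in A'^l$, $u\restriction n=s\ne0$. The atom must restrict to $x^q_{\alpha',s}$ on $F_q$; the question is its behaviour on $F_p$. *If $F_p\setminus\alpha'\neq\emptyset$, it lies in one class $k_0$.* For $\beta<\beta'$ in $F_p\setminus\alpha'$, the set $f(\beta,\beta')\in M$ is countable by Lemma 5.1, so $f(\beta,\beta')\subseteq M\not\ni\alpha'$. Also $\alpha'<\beta$, because $\alpha'\notin F_p$. Hence $\beta\sim_{\alpha'}\beta'$.

For each class $k$ take a witness $z_k\in X_q^{>\alpha'}$ for $x^q_{\alpha',s}$ and $k\cap F_q$ ($0$ if $k\cap F_q=\emptyset$), and let $x^r_{\alpha',u}=Z_k$ on $k$, where $Z_k\in X_r^{>\alpha'}$ is any element with $Z_k|(F_q,n)=z_k$, for instance $\hat z_k$. Then $x^r_{\alpha',u}|(F_q,n)=x^q_{\alpha',s}$. On $F_p$: below $\alpha'$ the atom vanishes, and so does $Z_{k_0}$. Hence $x^r_{\alpha',u}|(F_p,n)=Z_{k_0}|(F_p,n)\in\bar X_p$ by (A) for $Z_{k_0}$, or it is $0$ if $F_p\setminus\alpha'=\emptyset$.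

**Case 2:** $\delta=\alpha\in A^l$, $u\restriction n=s\ne0$. *At most one class meets both $F_p$ and $F_q$.* By (3) and (4), all elements of $F_q$ above $\alpha$ are $\ge\zeta_l$, and $\alpha\in[\eta_l,\zeta_l)$, so Lemma 5.3 applies to them. If $\alpha\notin C_{\zeta_l}$, all of them are in one class. If $\alpha\in C_{\zeta_l}$, then $c_\beta(\alpha)=b^*_l(\beta)$ for these $\beta$, while classes meeting $F_p$ have their value in $M$, as $\alpha\in M$ and $F_p\subseteq M$. If $\delta^l<\omega_2$, the value of a class meeting both must be $\delta^l$ by Fact 2, so there is at most one such class; if $\delta^l=\omega_2$, there is none.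

Let $k_0$ be that class, if it exists. For $k\cap F_p\ne\emptyset$ let $z_k\in X_p^{>\alpha}$ be a witness for $x^p_{\alpha,s}$ and $k\cap F_p$, and put $x^r_{\alpha,u}=\hat z_k$ on $k$. For $k\cap F_p=\emptyset$ put $x^r_{\alpha,u}=\hat z_{k_0}$ on $k$ ($0$ if there is no $k_0$). Then $x^r_{\alpha,u}|(F_p,n)=x^p_{\alpha,s}$. Each class meeting $F_q$ is $k_0$ or misses $F_p$, so $x^r_{\alpha,u}$ equals $\hat z_{k_0}$ at all elements of $F_q$ above $\alpha$. Both vanish on $F_q\cap\alpha$, and $\alpha\notin F_q$. Hence $x^r_{\alpha,u}|(F_q,n)=\hat z_{k_0}|(F_q,n)\in\bar X_q$ by (A), or it is $0$.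

**Case 3:** $\delta=\xi_l$. Elements $\beta\in F_q$ above $\xi_l$ are $\ge\zeta_l$ by (3), and $c_\beta(\xi_l)=b^*_l(\beta)$ by Lemma 5.3, as $\xi_l\in C_{\zeta_l}\cap[\eta_l,\zeta_l)$. We first find the class $k^*$ that may meet both $F_p$ and $F_q$.

If $\delta^l=\omega_2$: for $\beta\in F_p$ above $\xi_l$, $c_\beta(\xi_l)\le\beta<\zeta_l$, while $b_l^*(\beta)\ge\zeta_l$ for $\beta\in F_q$ above $\xi_l$. So no class meets both, and we put $k^*=\emptyset$.

If $\delta^l<\omega_2$: $\xi_l\in M$ by Fact 1, so $c_\beta(\xi_l)\in M$ for $\beta\in F_p$ above $\xi_l$, and by Fact 2 the only class that can meet both is the class $k^*$ with value $\delta^l$ ($k^*=\emptyset$ if no element of $F_r$ above $\xi_l$ has this value). We compute its traces.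

* $k^*\cap F_q$ consists of $R\setminus\delta^l$ and the $\beta'\in A'$ of type $\mathrm I_l$. Indeed, for elements of $R\setminus\delta^l$ use Fact 3, for $\beta'\in A'$ above $\delta^l$ use Fact 4, and for $\beta'\in A'^l$ we have $b^*_l(\beta')\le\beta'<\delta^l$; there are no other elements of $F_q$ above $\xi_l$.
* $k^*\cap F_p$ consists of $R\setminus\delta^l$ and the $\beta\in A$, $\beta>\delta^l$, of type $\mathrm I_l$. Elements of $R$ were treated. For $\beta\in A^l$, $c_\beta(\xi_l)\le\beta<\zeta_l$. For $\beta>\delta^l$ of type $\mathrm I_l$, $\lambda(\beta,\delta^l)<\eta_l\le\xi_l$ by (r4), so by Lemma 5.2 $\beta\to\xi_l$ passes through $\delta^l$; since $\xi_l\in C_{\zeta_l}\subseteq C_{\delta^l}$, $c_\beta(\xi_l)=\delta^l$. For type $\mathrm{II}_l$, $\lambda(\beta,\delta^l)>\mu_l>\xi_l$, so $\beta\to\xi_l$ avoids $\delta^l$ and $c_\beta(\xi_l)\ne\delta^l$.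

Hence in all cases $k^*\cap F_q=\sigma[k^*\cap F_p]$.

Now let $y\in X_p$ with $\mathrm{ind}\,y\in A^l$. *There is $z\in\bar X_p$, with $z=0$ or $\mathrm{ind}\,z\ge\delta^l$, such that $z=y$ on $k^*\cap F_p$.* If $k^*\cap F_p=\emptyset$ take $z=0$. Otherwise $\delta^l<\omega_2$. For $\alpha\in A^l$ and $\beta\in k^*\cap F_p$, either $\beta=\delta^l$ or $\alpha>\eta_l>\lambda(\beta,\delta^l)$, by the choice of $\eta_l$ if $\beta\in R$ and by (r4) if $\beta\in A$. So $\beta\to\alpha$ passes through $\delta^l$ and $c_\beta(\alpha)=c_{\delta^l}(\alpha)$. Thus $k^*\cap F_p$ lies in one $\alpha$-class of $F_p$, for every $\alpha\in A^l$. Start with $y$ and apply (S) of $p$ repeatedly to that class while the index is in $A^l$: the index increases and the values on $k^*\cap F_p$ are kept. When the index leaves $A^l$, we have reached $0$ or an index $\ge\delta^l$, because $F_p\cap[\eta_l,\delta^l)=A^l$.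

This $z$ has a double $Z\in X_r^{>\xi_l}$: take $\hat z$ if $z=0$ or $\mathrm{ind}\,z\in R$; if $\mathrm{ind}\,z\in A^{l'}$, then $l'>l$, and (D) gives a double of index $\xi_{l'}\geq\eta_{l'}>\delta^l>\xi_l$.

Choose an injection $y\mapsto u_y\in L^*_{n+h}$ on $\{y\in X_p:\mathrm{ind}\,y\in A^l\}$; this is possible as $2^{n+h}-1\ge|X_p|$. For $u=u_y$ let $x^r_{\xi_l,u}$ be

* $Z$ on $k^*$;
* $\hat y$ on classes $k\ne k^*$ meeting $F_p$;
* $\widehat{\sigma y}$ on classes $k\ne k^*$ meeting $F_q$;
* $0$ on the remaining classes.

No class $k\neq k^*$ meets both $F_p$ and $F_q$, and $\hat y$, $\widehat{\sigma y}$ have indices in $A^l\cup A'^l$, above $\xi_l$. For other $u$ let the atom be $0$ above $\xi_l$; then both restrictions are $0$, as $\xi_l\notin F_p\cup F_q$.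

For $u=u_y$ we check the restrictions. On $k^*\cap F_p$, $Z$ restricts to $z=y$. An element of $k^*\cap F_q$ is $\sigma\beta$ with $\beta\in k^*\cap F_p$, and there $Z$ restricts to $\sigma z(\sigma\beta)=z(\beta)=y(\beta)=\sigma y(\sigma\beta)$. On other classes use $\hat y|(F_p,n)=y$ and $\widehat{\sigma y}|(F_q,n)=\sigma y$. Below $\xi_l$ both $y$ and $\sigma y$ vanish. So $x^r_{\xi_l,u_y}|(F_p,n)=y$ and $x^r_{\xi_l,u_y}|(F_q,n)=\sigma y$: (A) and (D) hold.

**Case 4:** $\delta=\tau\in R$, $u\restriction n=s\ne0$. For each class $k$ we find $Z_k\in X_r^{>\tau}$ with $Z_k|(F_p,n)=x^p_{\tau,s}$ on $k\cap F_p$ and $Z_k|(F_q,n)=x^q_{\tau,s}$ on $k\cap F_q$, and put $x^r_{\tau,u}=Z_k$ on $k$. Then the two restrictions of $x^r_{\tau,u}$ are $x^p_{\tau,s}$ and $x^q_{\tau,s}$, and (A) follows.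

If $k\cap A'=\emptyset$: take a witness $z\in X_p^{>\tau}$ for $x^p_{\tau,s}$ and $k\cap F_p$ ($0$ if this is empty), and $Z_k=\hat z$. Here $k\cap F_q\subseteq R\subseteq F_p$, and $x^p_{\tau,s}$ and $x^q_{\tau,s}$ agree on $R$. If $k\cap A=\emptyset$, argue symmetrically with a witness in $X_q^{>\tau}$.

Suppose $k$ meets $A$ and $A'$, and let $v$ be its value; $v\in M$, since $F_p\subseteq M$ and $\tau\in M$. If $\beta'\in k\cap A'$, then $c_{\sigma^{-1}\beta'}(\tau)=v$ by (r2), so $\sigma^{-1}\beta'\in k$. If $\beta\in k\cap A$, pick $\beta'_1\in k\cap A'$; then $\sigma^{-1}\beta'_1\in k$, so $\beta\sim_\tau\sigma^{-1}\beta'_1$, and by (r1) $\sigma\beta\sim_\tau\beta'_1$, that is, $\sigma\beta\in k$. So $k\cap F_q=\sigma[k\cap F_p]$. Let $z\in X_p^{>\tau}$ be a witness for $x^p_{\tau,s}$ and $k\cap F_p$, and let $Z_k\in X_r^{>\tau}$ be a double of $z$: if $z=0$ or $\mathrm{ind}\,z\in R$ take $\hat z$; if $\mathrm{ind}\,z\in A^l$ take the double of index $\xi_l$ from (D), noting that $\tau<\mathrm{ind}\,z<\delta^l$ and $R\cap[\eta_l,\delta^l)=\emptyset$ give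 $\tau<\eta_l\le\xi_l$. On $k\cap F_p$, $Z_k$ restricts to $z=x^p_{\tau,s}$. For $\beta\in k\cap F_p$, $\sigma z(\sigma\beta)=z(\beta)=x^p_{\tau,s}(\beta)=x^q_{\tau,s}(\sigma\beta)$, as required on $k\cap F_q$.

**Step 7: conclusion of (a).** By (B), $r$ is a condition, and by (A), $r\le p,q$. So $p_i$ and $p_j$ are compatible. If $P$ had an uncountable antichain, applying this to an injective enumeration of $\aleph_1$ of its elements would give a contradiction.

**Step 8: separating the values at $\gamma$, for (b).** We first locate $\delta_i$ and $\delta_j$. As $\gamma\in M\cap F_q$, $\gamma\in R\subseteq F_p$. For $\alpha\in M\cap\gamma$ there is $i'\in M\cap\omega_1=j$ with $\alpha<\gamma_{i'}<\gamma_j$. So $\gamma>\delta_j>\gamma_j\ge\sup(M\cap\gamma)$, whence $\delta_j\in A'$ and $\delta(\delta_j)=\gamma$. Hence $\gamma=\delta^l$ for some $l$, $\delta_j\in A'^l$, $\delta_i\in A^l$ by (r5), and $F_p\cap[\eta_l,\gamma]=A^l\cup\{\gamma\}$, $F_q\cap[\eta_l,\gamma]=A'^l\cup\{\gamma\}$. For this $l$ we make a special choice in Case 1, and leave Case 2 as it is; last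 digits at $\gamma$ will then tell the two sides apart.

*Let $\alpha\in A^l$, $u\restriction n=s\ne0$ and $x^p_{\alpha,s}(\gamma)\ne0$. Then the last digit of $x^r_{\alpha,u}(\gamma)$ is $0$.* In Case 2, let $k\ni\gamma$. Then $z_k(\gamma)=x^p_{\alpha,s}(\gamma)\ne0$, so $\alpha<\mathrm{ind}\,z_k\le\gamma$ and $\mathrm{ind}\,z_k\in A^l\cup\{\gamma\}$. If $z_k=x^p_{\gamma,t}$, then $x^r_{\alpha,u}(\gamma)=\hat z_k(\gamma)=t^\frown0_h$. If $z_k=x^p_{\alpha_1,t}$ with $\alpha_1\in A^l$, then $x^r_{\alpha,u}(\gamma)=\hat z_k(\gamma)=x^r_{\alpha_1,t^\frown0_h}(\gamma)$ with $x^p_{\alpha_1,t}(\gamma)\ne0$, and descending induction on $\alpha$ applies.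

*Let $\alpha'\in A'^l$, $u\restriction n=s\ne0$ and $x^q_{\alpha',s}(\gamma)\ne0$. The choices in Case 1 can be made so that the last digit of $x^r_{\alpha',u}(\gamma)$ is $1$.* Let $k\ni\gamma$. As before $\mathrm{ind}\,z_k\in A'^l\cup\{\gamma\}$. If $z_k=x^q_{\gamma,t}$, use $Z_k=x^r_{\gamma,t^\frown0_{h-1}{}^\frown1}\in X_r^{>\alpha'}$; by (A) and the uniqueness remark $Z_k|(F_q,n)=z_k$, so this choice is allowed in Case 1. Otherwise take $Z_k=\hat z_k$, and descending induction on $\alpha'$ applies, since $x^r_{\alpha',u}(\gamma)=Z_k(\gamma)$.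

If $u\supset s_i$ and $u'\supset s_j$ are in $L_{n_r}$, then $u\restriction n\supset s_i$, $u'\restriction n\supset s_j$, and $x^p_{\delta_i,u\restriction n}(\gamma)\ne0\ne x^q_{\delta_j,u'\restriction n}(\gamma)$ by hypothesis. So $x^r_{\delta_i,u}(\gamma)$ and $x^r_{\delta_j,u'}(\gamma)$ have different last digits. $\square$

## The compact space given by a generic filter

Let $G$ be $P$-generic. By ccc, cardinals and cofinalities are preserved. In $V[G]$ let
$$X=\{x\in(2^\omega)^{\omega_2}:\ x|(F_p,n_p)\in\bar X_p\ \text{ for all }p\in G\}.$$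
Each requirement defines a clopen set, so $X$ is closed in $(2^\omega)^{\omega_2}$, and $0\in X$. By the Extension Lemma and genericity, for any $p\in G$, finitely many $\alpha$'s below $\omega_2$ and $N<\omega$ there is $q\in G$, $q\le p$, with these $\alpha$'s in $F_q$ and $n_q\ge N$. We verify (T1)–(T3) of Proposition 3.1.

**Step 1: (T1) holds.** Moreover we show that
$$y_{\alpha,a}|(F_p,n_p)=x^p_{\alpha,a\restriction n_p}\quad\text{if }p\in G,\ \alpha\in F_p,\ a\restriction n_p\ne0.\tag{5}$$
Fix $\alpha<\omega_2$ and $a\in2^\omega\setminus\{0\}$, and call $p\in G$ *suitable* if $\alpha\in F_p$ and $a\restriction n_p\ne0$. Any point as in (T1) satisfies (5): for suitable $p$ its restriction lies in $\bar X_p$, the least nonzero coordinate of the restriction is $\alpha$, with value $a\restriction n_p$. This gives uniqueness, since any coordinate and any precision is covered by a suitable $p$.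

For existence, let $K_p=\{x\in(2^\omega)^{\omega_2}:x|(F_p,n_p)=x^p_{\alpha,a\restriction n_p}\}$ for suitable $p$, a nonempty clopen set. By (2), $K_q\subseteq K_p$ for suitable $q\le p$. Two suitable conditions have a common extension in $G$, which is again suitable. So by compactness there is $x\in\bigcap_pK_p$. Every $p\in G$ has a suitable extension $q\in G$; then $x|(F_q,n_q)\in X_q$, so $x|(F_p,n_p)\in\bar X_p$ as $q\le p$. Thus $x\in X$. Considering suitable $q$ with $\beta\in F_q$ and $n_q$ arbitrarily large gives $x(\alpha)=a$, and $x(\beta)=0$ for $\beta<\alpha$.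

**Step 2: (T2) holds.** Let $\delta<\beta$ and $a\in2^\omega\setminus\{0\}$; the case $\delta=\beta$ is clear. Take $p\in G$ with $\delta,\beta\in F_p$ and $a\restriction n_p\ne0$. The conditions $q\le p$ such that $x^q_{\delta,u}(\beta)\ne0$ for all $u\in L_{n_q}$ with $u\restriction n_p\ne0$ are dense below $p$: apply the Extension Lemma with $b=\beta$ to an arbitrary $p'\le p$, and note that $u\restriction n_p\ne0$ implies $u\restriction n_{p'}\ne0$. Take one such $q$ in $G$. By (5), $y_{\delta,a}(\beta)\restriction n_q=x^q_{\delta,a\restriction n_q}(\beta)\ne0$.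

**Step 3: (T3) holds.** Suppose $p^*$ forces it to fail for $\gamma$ and $\dot a$, where $\mathrm{cf}(\gamma)=\omega_1$. Cofinalities are preserved, so in $V$ we can let $\langle\gamma_i\rangle_{i<\omega_1}$ be strictly increasing and cofinal in $\gamma$. Choose $p_i\le p^*$, $\delta_i\in(\gamma_i,\gamma)$ and names $\dot a_i$ with
$$p_i\Vdash\ \dot a_i\in2^\omega\setminus\{0\}\ \wedge\ y_{\delta_i,\dot a_i}(\gamma)=\dot a .$$
Extending, let $p_i$ decide $\dot a_i\restriction m_i=s_i\in L^*_{m_i}$ for some $m_i$; then extend to get $m_i\le n_{p_i}$ and $\delta_i,\gamma\in F_{p_i}$. By one more application of the Extension Lemma with $b=\gamma$ we may also assume $x^{p_i}_{\delta_i,u}(\gamma)\ne0$ for all $u\in L_{n_{p_i}}$ with $u\supset s_i$, because such $u$ are nonzero already up to the previous precision. Lemma 7.1(b) gives $i<j$ and $r\le p_i,p_j$. By (5), $r$ forces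
$$y_{\delta_i,\dot a_i}(\gamma)\restriction n_r=x^r_{\delta_i,\dot a_i\restriction n_r}(\gamma),\qquad y_{\delta_j,\dot a_j}(\gamma)\restriction n_r=x^r_{\delta_j,\dot a_j\restriction n_r}(\gamma),$$
with $\dot a_i\restriction n_r\supset s_i$ and $\dot a_j\restriction n_r\supset s_j$. So $r\Vdash y_{\delta_i,\dot a_i}(\gamma)\ne y_{\delta_j,\dot a_j}(\gamma)$, yet $r$ forces both to equal $\dot a$, a contradiction.

**Proof of Theorem 2.** $P$ has size $\aleph_2$ and is ccc by Lemma 7.1(a). By Steps 1–3, Proposition 3.1 applies to $X$ in $V[G]$, and it gives all the asserted properties of $X$. In particular $\psi(X)=\aleph_2\ge\aleph_1$, but no $Y\subseteq X$ with $|Y|\le\aleph_1$ has $\psi(Y)\ge\aleph_1$. So $\psi$ does not reflect $\omega_1$ in $V[G]$. $\square$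

With Theorem 1 in $L$ and Theorem 2 over $L$, the main theorem is proved.

## Character $\kappa^+$ and the bound $2^\kappa\ge\kappa^{++}$

We now prove Theorem 3. Let $X$ be compact Hausdorff with $\psi(X)\ge\kappa^+$ and $\psi(Y)\le\kappa$ for all $Y\in[X]^{\le\kappa^+}$. By Lemma 2.2, *$X$ contains no sequence of length $\kappa^+$ as described there*; all contradictions below are of this form. We also use the following observation: if $\psi(p,X_0)>\kappa$, then an intersection of at most $\kappa$ neighbourhoods of $p$ in $X_0$ contains a point other than $p$.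

**Step 1: part (1).** Suppose $\chi(p,X)=\kappa^+$, with base $\{B_i:i<\kappa^+\}$ at $p$, and let $W_i\subseteq B_i$ be closed neighbourhoods of $p$. By Lemma 2.1, $\psi(p,X)>\kappa$, so we can pick $y_i\in\bigcap_{j\le i}W_j\setminus\{p\}$. Every neighbourhood of $p$ contains some $B_i$, hence the tail of $\langle y_i\rangle$ from $i$ on, contradicting Lemma 2.2. So no point has character exactly $\kappa^+$. Since $\psi(X)\ge\kappa^+$ and $\kappa^+$ is a successor, some point has $\psi\ge\kappa^+$, so its character is at least $\kappa^+$, hence at least $\kappa^{++}$, and by Lemma 2.1 its pseudocharacter is at least $\kappa^{++}$.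

**Step 2: the tightness of $X$ is at most $\kappa$.** Recall that the tightness $t(X)$ is at most $\kappa$ iff every point of $\overline B$ lies in $\overline{B'}$ for some $B'\in[B]^{\le\kappa}$, for all $B\subseteq X$. A *free sequence* is a sequence in which the closure of every proper initial segment is disjoint from the closure of the corresponding tail; its terms are distinct. For example, $\langle i+1:i<\omega_1\rangle$ is a free sequence in $\omega_1+1$: the terms with index below $i$ lie in the closed set $[0,i]$ and the others in the closed set $[i+1,\omega_1]$. By a theorem of Arhangel'skii, $t(X)$ is the supremum of the lengths of free sequences in compact $X$. So if $t(X)>\kappa$, then $X$ has a free sequence of length $\kappa^+$. Juhász and Szentmiklóssy (*Convergent free sequences in compact spaces*, Proc. AMS 116 (1992)) proved: if $\mu$ is an uncountable regular cardinal and a compact Hausdorff space contains a free sequence of length $\mu$, then it contains a convergent one of length $\mu$. So $X$ has a convergent free sequence of length $\kappa^+$.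 Let $p$ be its limit; dropping at most one term we have a sequence in $X\setminus\{p\}$ as in Lemma 2.2, a contradiction.

**Step 3: part (2).** We look for a set $D$ of size at most $\kappa$ whose closure still has large pseudocharacter. As $\chi(X)\ge\psi(X)\ge\kappa^+$, (iii) gives $Y_0\in[X]^{\le\kappa^+}$ with $\chi(Y_0)\ge\kappa^+$, and so $p\in Y_0$ with $\chi(p,Y_0)\ge\kappa^+$. Let $X_0=\overline{Y_0}$. Then $\chi(p,X_0)\ge\kappa^+$, so $\psi(p,X_0)\geq\kappa^+$ by Lemma 2.1. Write $Y_0=\bigcup_{\alpha<\kappa^+}D_\alpha$, increasing, $|D_\alpha|\le\kappa$, $p\in D_0$, and let $H_\alpha=\overline{D_\alpha}$. By Step 2, each $x\in X_0$ is in the closure of some $B'\in[Y_0]^{\le\kappa}$, and $B'\subseteq D_\alpha$ for some $\alpha$ by regularity of $\kappa^+$. So $X_0=\bigcup_\alpha H_\alpha$.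

If $\psi(p,H_\alpha)\ge\kappa^+$ for some $\alpha$, take $D=D_\alpha$; the condition on subspaces of size at most $\kappa^+$ is inherited by $\overline D$. Otherwise, for each $\alpha$ there are at most $\kappa$ open sets in $X$ whose traces on $H_\alpha$ intersect in $\{p\}$; shrinking them to closed neighbourhoods of $p$ and intersecting, we get $E'_\alpha$, an intersection of at most $\kappa$ closed neighbourhoods of $p$, with $E'_\alpha\cap H_\alpha=\{p\}$. Let $E_\alpha=X_0\cap\bigcap_{\beta\le\alpha}E'_\beta$. As $\psi(p,X_0)>\kappa$, we can pick $y_\alpha\in E_\alpha\setminus\{p\}$. Since $X_0=\bigcup_\alpha H_\alpha$, $\bigcap_\alpha E_\alpha=\{p\}$. The $E_\alpha$ are closed and decreasing, so by compactness every neighbourhood of $p$ contains some $E_\alpha$, hence a tail of $\langle y_\alpha\rangle$. This contradicts Lemma 2.2.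

**Step 4: part (3).** Let $D$ be as in (2). By (1) applied to $\overline D$, some point of $\overline D$ has character at least $\kappa^{++}$. A regular space has weight at most $2^{d}$, where $d$ is its density. Hence
$$\kappa^{++}\le\chi(\overline D)\le w(\overline D)\le2^{d(\overline D)}\le2^\kappa .\qquad\square$$

## Arbitrarily large continuum

**Remark.** The failure of reflection at $\omega_1$ is consistent with arbitrarily large $\mathfrak c$. To see this, note that $\square_{\omega_1}$ is preserved by forcing that preserves $\omega_1$ and $\omega_2$, since the same sequence works. Let $\lambda=\lambda^\omega\ge\aleph_2$ in $L$, add $\lambda$ Cohen reals to $L$, and then force with $P$ as computed in that extension. In the Cohen extension $\mathfrak c=\lambda=\lambda^\omega$. Since $|P|=\aleph_2\le\lambda$ and $P$ is ccc, there are at most $\lambda^\omega=\lambda$ nice $P$-names for subsets of $\omega$, so the final model has $\mathfrak c=\lambda$. By Theorem 2, applied over the Cohen extension, it contains a space as described there. On the other hand,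 by Theorem 3(3) with $\kappa=\omega$, failure of reflection at $\omega_1$ always requires $\mathfrak c\ge\aleph_2$.
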